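# Polytopes for quotient fans of congruence uniform posets of regions

## 1. Theorem A and the objects in it

**Theorem A.** Let $\mathcal A$ be a finite central arrangement of linear hyperplanes in $\mathbb R^n$ and let $B$ be one of its regions. Suppose that the poset of regions $L=\mathrm{PR}(\mathcal A,B)$ is a congruence uniform lattice, and let $\theta$ be any lattice congruence of $L$. Then the quotient fan $\mathcal F_\theta$ is the normal fan of a polytope.

So the conjecture of Padrol, Pilaud and Ritter ('20), as quoted in "The facial weak order", is true. Theorems B and C, in Sections 9 and 10, refine the statement. We first explain every word of Theorem A.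

**Regions and their order.** Write $V=\mathbb R^n$ with its inner product. The *regions* of $\mathcal A$ are the closures of the connected components of $V\setminus\bigcup_{H\in\mathcal A}H$. For a region $R$, let $S(R)$ be the set of hyperplanes separating $R$ from the base region $B$. The *poset of regions* orders the regions by $R\le R'$ iff $S(R)\subseteq S(R')$. Its bottom element is $B$.

For $H\in\mathcal A$ let $\nu_H$ be the unit normal with $\langle\nu_H,\cdot\rangle<0$ on $\operatorname{int}B$. Then $H\in S(R)$ iff $\langle\nu_H,\cdot\rangle>0$ on $\operatorname{int}R$. Thus $S(R)$ records all signs of $R$, and it determines $R$. Distinct hyperplanes have non-parallel normals.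

**Congruences.** A *congruence* of a finite lattice $L$ is an equivalence relation $\equiv$ such that $x\equiv x'$ and $y\equiv y'$ imply $x\wedge y\equiv x'\wedge y'$ and $x\vee y\equiv x'\vee y'$. Its classes are convex: if $x\le z\le y$ and $x\equiv y$, then $z=z\vee x\equiv z\vee y=y$. The congruences form a lattice $\operatorname{Con}(L)$, where $\varphi\le\theta$ means that $\theta$ identifies everything that $\varphi$ identifies. For $a,b\in L$ let $\operatorname{con}(a,b)$ be the smallest congruence identifying $a$ and $b$. An *edge* is a cover relation $e=(x\lessdot y)$; we write $\operatorname{con}(e)=\operatorname{con}(x,y)$. We say that $\theta$ *contracts* $e$ if $x\equiv_\theta y$, that is, if $\operatorname{con}(e)\le\theta$. One elementary fact is used repeatedly: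
$$\operatorname{con}(a\wedge b,\,a)=\operatorname{con}(b,\,a\vee b).\tag{1}$$
Indeed, if $a\wedge b\equiv a$, joining with $b$ gives $b\equiv a\vee b$; if $b\equiv a\vee b$, meeting with $a$ gives $a\wedge b\equiv a$.

**Congruence uniformity.** An element $j$ is *join-irreducible* if it covers exactly one element, denoted $j_*$; an element $m$ is *meet-irreducible* if it is covered by exactly one element, denoted $m^*$. The finite lattice $L$ is *congruence uniform* if

- $j\mapsto\operatorname{con}(j_*,j)$ is a bijection from the join-irreducibles of $L$ to the join-irreducibles of $\operatorname{Con}(L)$, and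
- $m\mapsto\operatorname{con}(m,m^*)$ is a bijection from the meet-irreducibles of $L$ to the join-irreducibles of $\operatorname{Con}(L)$.

(By Day's theorem this is equivalent to $L$ being obtainable from the one-element lattice by finitely many doublings of intervals. We do not use this.) Let $J$ be the set of join-irreducibles of $L$, and put
$$\gamma_j=\operatorname{con}(j_*,j),\qquad J_\theta=\{j\in J:\gamma_j\not\le\theta\}.$$
So $J_\theta$ consists of those $j$ whose edge $(j_*,j)$ survives in $L/\theta$. A relation $\gamma_j\le\gamma_i$ says that contracting $(i_*,i)$ forces the contraction of $(j_*,j)$.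

**Fans.** For a polytope $Q$ let $h_Q(x)=\max_{v\in Q}\langle v,x\rangle$ be its support function. The normal cone of a face of $Q$ is the set of $x$ for which $\langle\cdot,x\rangle$ is maximal on $Q$ at every point of that face. (With inner normals, replace $Q$ by $-Q$.) The *normal fan* is the collection of normal cones of all faces; it consists of the normal cones of the vertices and all faces of these cones. For example, the zonotope $\sum_H[-n_H,n_H]$, with $n_H$ any normal vectors, has as normal fan the complete fan whose maximal cones are the regions.

By a theorem of Reading, if $L$ is a lattice and $\theta$ a congruence, then the union of the regions in each $\theta$-class is a polyhedral cone, and these *class cones*, with all their faces, form a complete fan. This is the *quotient fan* $\mathcal F_\theta$.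

**Example 1 (coordinate hyperplanes).** Let $\mathcal A$ consist of the hyperplanes $x_i=0$ and let $B$ be the negative orthant. Then $\nu_i$ is the $i$-th unit vector and $L$ is the lattice of subsets of $\{1,\dots,n\}$. The join-irreducibles are the singletons. By (1), all edges that add $i$ generate the same congruence $\gamma_{i}$, so a congruence amounts to a set of contracted directions. If $I$ is the set of surviving directions, the class cones are the regions of the arrangement $\{x_i=0\}$, $i\in I$, and $\mathcal F_\theta$ is the normal fan of the cube $\sum_{i\in I}[0,\nu_i]$.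

**Example 2 (three lines).** Let $n=2$ and let $E_1,E_2,E_3$ be the lines with unit normals $\nu_1,\nu_2,\nu_3$ at angles $0^\circ,60^\circ,120^\circ$, so that $\nu_2=\nu_1+\nu_3$. The sector $B$ where all three normals are negative is the range of angles $(210^\circ,270^\circ)$. Going counterclockwise from $B$ we cross $E_1,E_2,E_3$ (at $270^\circ,330^\circ,30^\circ$); going clockwise we cross $E_3,E_2,E_1$ (at $210^\circ,150^\circ,90^\circ$). So $L$ is a hexagon,
$$B\lessdot c_1\lessdot c_2\lessdot R,\qquad B\lessdot d_1\lessdot d_2\lessdot R .$$
The join-irreducibles, and also the meet-irreducibles, are $c_1,c_2,d_1,d_2$. Put $\alpha=\operatorname{con}(B,c_1)$. By (1), $\alpha=\operatorname{con}(d_2,R)$. If $B\equiv c_1$, then $d_i\equiv d_i\vee c_1=R$, and then $c_2=c_2\wedge R\equiv c_2\wedge d_2=B$. The partition $\{B,c_1,c_2\},\{d_1,d_2,R\}$ is a congruence, so it is $\alpha$. Similarly $\beta=\operatorname{con}(B,d_1)=\operatorname{con}(c_2,R)$ has classes $\{B,d_1,d_2\},\{c_1,c_2,R\}$. The congruences $\sigma=\operatorname{con}(c_1,c_2)$ and $\tau=\operatorname{con}(d_1,d_2)$ contract only the one edge that generates them.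

Every congruence is the join of the $\operatorname{con}(e)$ of the edges it contracts, so the join-irreducible congruences are among $\alpha,\beta,\sigma,\tau$. All four are join-irreducible: $\sigma,\tau$ are minimal, and what lies strictly below $\alpha$ (or $\beta$) is a join of some of $\sigma,\tau$, which never contracts $(B,c_1)$ (or $(B,d_1)$). The order relations are $\sigma,\tau<\alpha,\beta$. The map $j\mapsto\gamma_j$ sends $c_1,d_1,c_2,d_2$ to $\alpha,\beta,\sigma,\tau$; the map $m\mapsto\operatorname{con}(m,m^*)$ sends $c_1,c_2,d_1,d_2$ to $\sigma,\beta,\tau,\alpha$. So the hexagon is congruence uniform. For $\theta=\tau$ the sectors $d_1,d_2$ merge and $\mathcal F_\tau$ has five maximal cones.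

## 2. Cover relations are walls

From now on $L=\mathrm{PR}(\mathcal A,B)$ is assumed to be a lattice. *Faces* are the faces of regions, and *walls* are the faces of dimension $n-1$. We recall: the relative interiors of the faces partition $V$; for a face $G$, with $\mathcal A_G=\{H\in\mathcal A:G\subseteq H\}$, the points of $\operatorname{relint}G$ lie on the hyperplanes of $\mathcal A_G$ and on no others, and $\operatorname{span}G=\bigcap\mathcal A_G$. So a point in the relative interior of a wall lies on exactly one hyperplane, and every point of a face of dimension $\le n-2$ lies on at least two.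

**Generic segments.** Given a point $x$ and a nonempty open set $U$, there is $y\in U$, on no hyperplane, such that $[y,x)$ meets no face of dimension $\le n-2$. Indeed, if $(1-s)y+sx\in E$ with $0\le s<1$ and $\dim E\le n-2$, then $y\in\operatorname{aff}(E\cup\{x\})$, a space of dimension $\le n-1$; there are finitely many such spaces and finitely many hyperplanes to avoid. As $y$ is on no hyperplane, $[y,x)$ meets each hyperplane at most once, and it crosses them one at a time, through relative interiors of walls.

**Covers.** We claim: $R\lessdot R'$ iff $R,R'$ share a facet, lying in some $H\in S(R')$; and then $S(R')=S(R)\cup\{H\}$. If $R,R'$ share a facet in $H$, only $H$ separates them, so $S(R')=S(R)\cup\{H\}$ when $H\in S(R')$, and nothing lies strictly between. Conversely let $R<R'$. A generic segment from $\operatorname{int}R$ to a point of $\operatorname{int}R'$ crosses exactly the hyperplanes that separate $R$ from $R'$, namely those of $S(R')\setminus S(R)$. It passes through a chain of adjacent regions from $R$ up to $R'$, each step adding one hyperplane. If $R\lessdot R'$, the chain has one step.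

So edges correspond to walls, each edge has a hyperplane, and the lower covers of $R$ correspond to the *lower facets* of $R$, those lying in hyperplanes of $S(R)$.

## 3. Bends of piecewise linear functions

A polytope is encoded by its support function, and a polytope with normal fan $\mathcal F_\theta$ has a support function that is linear on each class cone. So we study all functions that are linear on regions.

**Definition.** Let $\mathcal L$ be the space of continuous $g:V\to\mathbb R$ that are linear on each region, $g|_R=\langle u_R,\cdot\rangle$. For an edge $e=(R\lessdot R')$ with hyperplane $H$, the functionals $u_R,u_{R'}$ agree on the common facet, which spans $H$. Hence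
$$u_{R'}-u_R=b_g(e)\,\nu_H\tag{2}$$
for a number $b_g(e)$, the *bend* of $g$ at $e$.

The bend is linear in $g$, and linear functions have all bends $0$. In Example 1, $g(x)=\max(x_i,0)$ has bend $1$ at every edge that crosses $x_i=0$ and bend $0$ at all others.

**Gluing.** Conversely, a family $(u_R)$ with $u_{R'}-u_R\in\mathbb R\nu_H$ for every edge $R\lessdot R'$ with hyperplane $H$ defines a function $g\in\mathcal L$. We must check that $\langle u_R,x\rangle=\langle u_{R'},x\rangle$ whenever $x\in R\cap R'$. Take a ball $U$ around $x$ that meets only regions containing $x$, and a generic segment inside $U$ from $\operatorname{int}R$ to $\operatorname{int}R'$. It passes through regions containing $x$. Two consecutive ones lie on opposite sides of the hyperplane $H$ crossed and both contain $x$, so $x\in H$; their vectors differ by a multiple of $\nu_H$, so their values at $x$ agree. The resulting function is continuous because it is continuous on finitely many closed sets covering $V$.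

**Definition.** For a congruence $\theta$ let
$$\mathcal L_\theta=\{g\in\mathcal L:\ b_g(e)=0\ \text{for every edge } e \text{ contracted by }\theta\}.\tag{3}$$

This is the set of $g\in\mathcal L$ for which $R\mapsto u_R$ is constant on $\theta$-classes. Indeed, if $R\equiv_\theta R'$, then $R\wedge R'\equiv_\theta R$, and by convexity of classes maximal chains from $R\wedge R'$ to $R$ and to $R'$ stay in the class; so $u_R=u_{R\wedge R'}=u_{R'}$ for $g\in\mathcal L_\theta$. The converse is clear. Hence $\mathcal L_\theta$ is the space of continuous functions that are linear on each maximal cone of $\mathcal F_\theta$. If $\theta\le\varphi$, then $\mathcal L_\varphi\subseteq\mathcal L_\theta$.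

## 4. Positive bends suffice

The next proposition turns Theorem A into a system of strict inequalities for bends.

**Proposition 1.** Let $h\in\mathcal L_\theta$, $h|_R=\langle u_R,\cdot\rangle$, and suppose that $b_h(e)>0$ for every edge $e$ not contracted by $\theta$. Then $h$ is the support function of $Q=\operatorname{conv}\{u_R\}$, and $\mathcal F_\theta$ is the normal fan of $Q$.

*Proof.* **Step 1.** We show that the linear function of a region lies below $h$, and find where equality holds. Let $R_0$ be a region and $C$ the union of the regions in its class. Claim: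
$$\langle u_{R_0},x\rangle\le h(x)\ \text{ for all }x\in V,\quad\text{with equality iff }x\in C.\tag{4}$$
If $x\in R'\equiv_\theta R_0$, then $u_{R'}=u_{R_0}$ and equality holds. Now let $x$ be arbitrary. Choose $y\in\operatorname{int}R_0$ generic, so that $[y,x)$ meets no face of dimension $\le n-2$. The half-open segment passes through regions $R_0,R_1,\dots,R_k$, and $x\in R_k$ since $R_k$ is closed. All crossing points differ from $x$. Let the crossing $R_{i-1}\to R_i$ take place in $H$, let $b_i$ be the bend of $h$ at that edge, and let $\mu_i=\pm\nu_H$ point to the side of $R_i$. Then $u_{R_i}-u_{R_{i-1}}=b_i\mu_i$. Indeed, if $R_{i-1}\lessdot R_i$, this is (2) with $\mu_i=\nu_H$; if $R_i\lessdot R_{i-1}$, then (2) reads $u_{R_{i-1}}-u_{R_i}=b_i\nu_H$, and $-\nu_H$ is positive on the side of $R_i$, so $\mu_i=-\nu_H$. We have $b_i\ge0$, since $b_i=0$ on contracted edges and $b_i>0$ on the others. The segment crosses $H$ before it reaches $x$, so $x$ lies strictly on the side of $R_i$ and $\langle\mu_i,x\rangle>0$. Therefore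
$$h(x)=\langle u_{R_k},x\rangle=\langle u_{R_0},x\rangle+\sum_{i=1}^k b_i\langle\mu_i,x\rangle\ \ge\ \langle u_{R_0},x\rangle .$$
Equality forces all $b_i=0$. Then all crossed edges are contracted, so $R_k\equiv_\theta R_0$ and $x\in R_k\subseteq C$.

**Step 2.** We read off the normal fan. By (4), $h=\max_R\langle u_R,\cdot\rangle$, which is the support function of $Q$, and the set of $x$ for which $\langle\cdot,x\rangle$ is maximal on $Q$ at $u_{R_0}$ is exactly $C$. As $C$ has dimension $n$, the point $u_{R_0}$ is a vertex of $Q$, with normal cone $C$. Every vertex of $Q$ is some $u_R$. So the maximal normal cones are exactly the class cones, and the normal fan, which consists of these and all their faces, is $\mathcal F_\theta$. $\square$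

## 5. The hexagon by hand: which bends may be prescribed?

We need $h\in\mathcal L_\theta$ with positive bends at the surviving edges. A first try is to weight the hyperplanes, as for the zonotope: $h=\sum_Hs_H|\langle\nu_H,\cdot\rangle|$. This has bend $2s_H$ at *every* edge with hyperplane $H$. In Example 2 with $\theta=\tau$, the edge $(d_1,d_2)$ is contracted and $(c_1,c_2)$ is not, yet both have hyperplane $E_2$. So no choice of weights works: the bends must vary along a hyperplane.

The next try is to prescribe bends edge by edge, $1$ on surviving edges and $0$ on contracted ones. In the hexagon let $p_1,p_2,p_3$ be the bends along the $c$-chain and $q_3,q_2,q_1$ those along the $d$-chain, where the index names the line crossed. By (2), summing along both chains gives $\sum p_i\nu_i=u_R-u_B=\sum q_i\nu_i$. As $\nu_2=\nu_1+\nu_3$, this means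
$$p_1+p_2=q_1+q_2,\qquad p_2+p_3=q_2+q_3.\tag{5}$$
For $\theta=\tau$ the prescription has $q_2=0$ and all other bends $1$, and (5) fails: $2\ne1$. Bends are not independent.

By (5) the four bends at the join-irreducibles ($p_1$ at $c_1$, $p_2$ at $c_2$, $q_3$ at $d_1$, $q_2$ at $d_2$) are free and determine the rest:
$$q_1=p_1+p_2-q_2,\qquad p_3=q_3+q_2-p_2.\tag{6}$$
So try bend $1$ at the join-irreducibles in $J_\tau=\{c_1,c_2,d_1\}$ and $q_2=0$. Then $q_1=2$, but $p_3=1+0-1=0$ on a surviving edge. With $u_B=0$, in coordinates with respect to the basis $\nu_1,\nu_3$, the points $u_R$ are $(0,0),(1,0),(2,1),(2,1),(0,1)$ for $B,c_1,c_2,R,d_1$ (and $(0,1)$ for $d_2$). The pentagon has collapsed to a quadrilateral. Equal weights fail.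

Formula (6) also shows the cure. The surviving edge $(c_2,R)$ has $\operatorname{con}(c_2,R)=\beta=\gamma_{d_1}$, and its bend is the bend at $d_1$ minus that at $c_2$ plus that at $d_2$. The disturbing terms come from $\gamma_{c_2}=\sigma<\beta$ and $\gamma_{d_2}=\tau<\beta$. If $j$ has a large weight when $\gamma_j$ is high in the forcing order, the main term wins. With weight $2$ at $d_1$ and $1$ at $c_1,c_2$ we get $p_3=1$, $q_1=2$, and the vertices $(0,0),(1,0),(2,1),(2,2),(0,2)$ of a convex pentagon.

The proof now has two tasks for general $L$: to show that the bends at join-irreducibles are free coordinates on $\mathcal L$, and to show that the bend at an edge $e$ is the coordinate at the $j$ with $\gamma_j=\operatorname{con}(e)$ plus contributions only from coordinates strictly lower in the forcing order.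

## 6. Semidistributivity and polygons

**Lemma 2.** If $L$ is a finite congruence uniform lattice, then

(SD∨) $a\vee b=a\vee c$ implies $a\vee(b\wedge c)=a\vee b$;

(SD∧) $a\wedge b=a\wedge c$ implies $a\wedge(b\vee c)=a\wedge b$.

A lattice with both properties is called *semidistributive*.

*Proof.* The purpose of both halves is to produce two different irreducibles with the same congruence. For (SD∨), suppose $u=a\vee b=a\vee c>a\vee(b\wedge c)$. Choose $e$ with $a\vee(b\wedge c)\le e\lessdot u$. Then $b\not\le e$, since otherwise $u=a\vee b\le e$; likewise $c\not\le e$. Let $j\le b$ be minimal with $j\not\le e$. All elements $<j$ are $\le e$. So $j$ is not the bottom, and it is not the join of two lower covers; hence it is join-irreducible, and $j_*\le e$. Thus $j\wedge e=j_*$. Also $e<j\vee e\le u$ gives $j\vee e=u$. By (1), $\operatorname{con}(j_*,j)=\operatorname{con}(e,u)$. In the same way there is a join-irreducible $j'\le c$ with $j'\not\le e$ and $\operatorname{con}(j'_*,j')=\operatorname{con}(e,u)$. By injectivity $j=j'\le b\wedge c\le e$, a contradiction.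

For (SD∧), suppose $u=a\wedge b=a\wedge c<a\wedge(b\vee c)$, and choose $e$ with $u\lessdot e\le a\wedge(b\vee c)$. Then $b\not\ge e$ (otherwise $u=a\wedge b\ge e$), and $c\not\ge e$. Let $m\ge b$ be maximal with $m\not\ge e$. All elements $>m$ are $\ge e$, so $m$ is not the top and not the meet of two upper covers; hence it is meet-irreducible with $m^*\ge e$. So $m\vee e=m^*$, and $u\le m\wedge e<e$ gives $m\wedge e=u$. By (1), $\operatorname{con}(m,m^*)=\operatorname{con}(u,e)$. Likewise there is a meet-irreducible $m'\ge c$ with $m'\not\ge e$ and $\operatorname{con}(m',m'^*)=\operatorname{con}(u,e)$. By injectivity $m=m'\ge b\vee c\ge e$, a contradiction. $\square$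

**From here to the end of Section 7 we use only that $L=\mathrm{PR}(\mathcal A,B)$ is a semidistributive lattice.** The next lemma says that below any region with two lower covers one sees a copy of a rank-two picture like the hexagon.

**Lemma 3.** Let $x_1\ne x_2$ be lower covers of $R$, across facets $F_1\subset H_1$, $F_2\subset H_2$ of $R$, and let $Z=x_1\wedge x_2$. Then $G=F_1\cap F_2$ is a face of dimension $n-2$, and $[Z,R]$ is the set of regions containing $G$. It consists of two chains
$$Z=c_0\lessdot c_1\lessdot\dots\lessdot c_k=R,\qquad Z=d_0\lessdot d_1\lessdot\dots\lessdot d_k=R,$$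
with $k=|\mathcal A_G|\ge2$, $c_{k-1}=x_1$, $d_{k-1}=x_2$, disjoint except for $Z,R$. The first crosses the hyperplanes of $\mathcal A_G$ in an order $E_1,\dots,E_k$ and the second in the order $E_k,\dots,E_1$; here $E_k=H_1$ and $E_1=H_2$. For $0<i,l<k$ we have $c_i\vee d_l=R$ and $c_i\wedge d_l=Z$.

*Proof.* Note that $Z<x_1,x_2<R$. Steps 1–3 use only lattice theory, Steps 4–7 geometry.

**Step 1.** We show that $[Z,R]$ has exactly two atoms. Let $Z\lessdot a\le R$. Then $a$ is not below both $x_1,x_2$, since otherwise $a\le Z$. Suppose it is below neither. Then $Z\le a\wedge x_1<a$ gives $a\wedge x_1=Z=x_2\wedge x_1$, so (SD∧) gives $x_1\wedge(a\vee x_2)=Z$. But $a\vee x_2=R$ as $a\not\le x_2\lessdot R$, so $x_1=Z$, a contradiction. Hence each atom lies below exactly one of $x_1,x_2$. There is an atom $a_1\le x_1$ and an atom $a_2\le x_2$ because $Z<x_1,x_2$. If $a\ne a'$ were atoms below $x_1$, then $a,a'\not\le x_2$, so $a\vee x_2=R=a'\vee x_2$, and (SD∨) would give $R=(a\wedge a')\vee x_2=Z\vee x_2=x_2$, a contradiction. The same holds with $x_2$ in place of $x_1$. So the atoms are $a_1,a_2$, and they are distinct.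

**Step 2.** We show $a_1\vee a_2=R$. Let $w=a_1\vee a_2$. Then $w\vee x_1\ge a_2\vee x_1=R$ and $w\vee x_2\ge a_1\vee x_2=R$. So (SD∨) gives $w\vee(x_1\wedge x_2)=R$, and $x_1\wedge x_2=Z\le w$, so $w=R$.

**Step 3.** We show that the only coatoms of $[Z,R]$ are $x_1,x_2$; this is the dual of Step 1. Let $Z\le y\lessdot R$. By Step 2, $y$ is not above both $a_1,a_2$. If it is above neither, then $y\vee a_1=R=a_2\vee a_1$, so (SD∨) gives $a_1\vee(y\wedge a_2)=R$; but $y\wedge a_2=Z$, since $Z\le y\wedge a_2<a_2$ and $Z\lessdot a_2$. So $a_1=R$, contradicting $a_1\le x_1<R$. If $y\neq y'$ are coatoms both above $a_1$, then neither is above $a_2$, so $y\wedge a_2=Z=y'\wedge a_2$ and (SD∧) gives $a_2\wedge(y\vee y')=Z$; as $y\vee y'=R$, this says $a_2=Z$, a contradiction. The same holds for $a_2$. So there are at most two coatoms, and $x_1,x_2$ are two.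

**Step 4.** We describe $[Z,R]$ by a convex cone. Let $D=S(R)\setminus S(Z)$, and let $P$ be the intersection of the closed half-spaces bounded by the hyperplanes of $\mathcal A\setminus D$ and containing $Z$ (equivalently $R$). A region $T$ lies in $P$ iff it has the signs of $Z$ off $D$, iff $S(Z)\subseteq S(T)\subseteq S(Z)\cup D=S(R)$. So the regions contained in $P$ are the elements of $[Z,R]$. As $P\supseteq Z$ has interior points, $\operatorname{int}P$ is the intersection of the corresponding open half-spaces. Moreover
$$\text{a region containing a point of }\operatorname{int}P\text{ lies in }[Z,R].\tag{7}$$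
Otherwise some $H\notin D$ has this region in one closed half-space and $\operatorname{int}P$ in the opposite open one.

**Step 5.** We find an $(n-2)$-dimensional face of $Z$ that meets $\operatorname{int}P$ and lies in facets of $Z$ towards $a_1$ and $a_2$. Let $K_i$ be the hyperplane of $Z\lessdot a_i$; then $K_1\ne K_2$ and $K_1,K_2\in D$. Let $F\subset K_1$ be the common facet of $Z$ and $a_1$. Points of $\operatorname{relint}F$ lie in $Z$ and on no hyperplane but $K_1\in D$, so $\operatorname{relint}F\subset\operatorname{int}P$.

Take a maximal chain $Z\lessdot a_2\lessdot\cdots\lessdot R$. It crosses $K_1$, at some step $t\lessdot t'$ with $t\ge a_2$, through a wall $F'\subset K_1$. The region containing $F$ and not separated from $B$ by $K_1$ is $Z$, and for $F'$ it is $t\ne Z$; so $F'\ne F$. As before, $\operatorname{relint}F'\subset\operatorname{int}P$. Fix $p'\in\operatorname{relint}F'$. It is not in $F$: otherwise $p'$ would lie in the relative interior of a face of $F$, which would have to be $F'$, forcing $F'=F$ by dimension. Choose $p\in\operatorname{relint}F$ such that $[p,p']$ misses all faces of dimension $\le n-3$. This is possible: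 $p'$ lies on only one hyperplane, so on no such face $E$; if $(1-s)p+sp'\in E$, then $s\neq 1$ and $p\in\operatorname{aff}(E\cup\{p'\})$, of dimension $\le n-2$; finitely many such spaces do not cover $\operatorname{relint}F$, which is open in $K_1$ of dimension $n-1$.

Let $p''$ be the last point of $[p,p']$ in $F$. Then $p''\neq p'$, and points of $K_1$ just beyond $p''$ on the segment are not in $F$. So $p''$ is in the relative boundary of $F$, hence in $\operatorname{relint}G'$ for a proper face $G'$ of $F$. Its dimension is $\le n-2$, and it is not $\le n-3$ by the choice of $p$. So $\dim G'=n-2$, and $G'$ is a face of $Z$. By convexity $p''\in\operatorname{int}P$.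

A face of codimension two of a full-dimensional polyhedral cone lies in exactly two facets. So $Z$ has exactly one further facet $F^*\supset G'$, in a hyperplane $K^*\ne K_1$. The region across $F^*$ contains $p''$, so by (7) it lies in $[Z,R]$. It is adjacent to $Z$, hence an atom of $[Z,R]$, and it is not $a_1$ because $K^*\ne K_1$. So it is $a_2$, and $K^*=K_2$. In particular $K_1,K_2\in\mathcal A_{G'}$.

**Step 6.** We show $D=\mathcal A_{G'}$ and that $[Z,R]$ is the set of regions containing $G'$. The regions containing $p''$ have the signs of $p''$ off $\mathcal A_{G'}$. Their signs on $\mathcal A_{G'}$ are those of an arbitrary region $\Sigma$ of the arrangement $\mathcal A_{G'}$: for $q\in\operatorname{int}\Sigma$ and small $\varepsilon>0$, the point $p''+\varepsilon q$ lies in the interior of a region containing $p''$ and has the signs of $q$ on $\mathcal A_{G'}$. So regions of $\mathcal A$ containing $p''$ correspond to regions of $\mathcal A_{G'}$. As $\bigcap\mathcal A_{G'}=\operatorname{span}G'$ has dimension $n-2$, these are $2k$ sectors in cyclic order around $\operatorname{span}G'$, where $k=|\mathcal A_{G'}|\ge2$. Neighbouring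 sectors give regions that differ in the sign of exactly one hyperplane, hence regions one of which covers the other.

Let $T$ be the region containing $p''$ whose sector is opposite to that of $Z$. It agrees with $Z$ off $\mathcal A_{G'}$ and differs from $Z$ on all of $\mathcal A_{G'}$. By (7), $T\in[Z,R]$, so $S(T)\supseteq S(Z)$ and therefore $S(T)=S(Z)\sqcup\mathcal A_{G'}$. This contains $K_1,K_2$, so $T\ge a_1\vee a_2=R$ by Step 2. Hence $T=R$ and $D=\mathcal A_{G'}$.

By (7) all regions containing $p''$, in particular all regions containing $G'$, lie in $[Z,R]$. Conversely, let $T'\in[Z,R]$, $q\in\operatorname{int}T'$ and $z\in\operatorname{relint}G'$. Off $\mathcal A_{G'}=D$ the region $T'$ has the signs of $Z$, and these are the signs of $z$, as $z\in Z$ lies on no hyperplane off $\mathcal A_{G'}$. On $\mathcal A_{G'}$ the point $z+\varepsilon q$ has the signs of $q$. So $z+\varepsilon q\in\operatorname{int}T'$ for small $\varepsilon>0$, and $z\in T'$. Hence $G'\subseteq T'$.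

**Step 7.** We read off the two chains. $[Z,R]$ consists of $2k$ regions in cyclic order, with $Z$ and $R$ opposite. Each of the two ways around from $Z$ to $R$ crosses each hyperplane of $\mathcal A_{G'}$ exactly once; since $D=\mathcal A_{G'}$, each step adds a hyperplane to $S$, so these are chains of covers, and they cross $\mathcal A_{G'}$ in opposite orders. The two regions adjacent to $R$ in the cycle are coatoms of $[Z,R]$, so by Step 3 they are $x_1,x_2$. Label so that $c_{k-1}=x_1$. Then the last hyperplane of the first chain is $E_k=H_1$, and the last of the second is $E_1=H_2$. So $H_1,H_2\in\mathcal A_{G'}$, and $G'\subseteq R\cap H_i=F_i$. Thus $F_1\cap F_2$ is a face of $R$ of dimension $\le n-2$ that contains the $(n-2)$-dimensional face $G'$ of $R$; so $G=F_1\cap F_2=G'$.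

Finally let $0<i,l<k$. Since $S(c_i)=S(Z)\cup\{E_1,\dots,E_i\}$ and $S(d_l)=S(Z)\cup\{E_k,\dots,E_{k-l+1}\}$, we have $E_1\in S(c_i)\setminus S(d_l)$ and $E_k\in S(d_l)\setminus S(c_i)$. So $c_i$ and $d_l$ are always incomparable. Hence the only element of $[Z,R]$ above both is $R$, and the only one below both is $Z$; as $c_i\vee d_l$ and $c_i\wedge d_l$ lie in $[Z,R]$, they are $R$ and $Z$. $\square$

**Definition.** In the situation of Lemma 3, the *side edges* are $(c_{i-1},c_i)$ and $(d_{i-1},d_i)$ with $2\le i\le k-1$. Let $e=(x_1\lessdot R)$ and $e'=(Z\lessdot d_1)$. We say that $e'$ is obtained from $e$ by a *push-down*.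

Both $e$ and $e'$ have hyperplane $E_k=H_1$. Side edges have hyperplanes among $E_2,\dots,E_{k-1}$, different from $E_1$ and $E_k$. All edges of the polygon other than $(x_1,R),(x_2,R)$ have upper end $<R$. In Example 2, $(c_2,R)$ pushes down to $(B,d_1)$, with side edges $(c_1,c_2)$ and $(d_1,d_2)$.

**Lemma 4.** (i) $\operatorname{con}(e)=\operatorname{con}(e')$, and every side edge $s$ has $\operatorname{con}(s)\le\operatorname{con}(e)$.

(ii) If $g\in\mathcal L$ has bend $0$ at all side edges, then $b_g(e)=b_g(e')$.

*Proof.* (i) $x_1\wedge d_1=Z$ and $x_1\vee d_1=R$ by Lemma 3, so (1) gives $\operatorname{con}(Z,d_1)=\operatorname{con}(x_1,R)$. Let $\equiv$ be this congruence. For $1\le i\le k-1$ we have $c_i=c_i\vee Z\equiv c_i\vee d_1=R$ and $d_i=d_i\wedge R\equiv d_i\wedge x_1=Z$. So $c_1,\dots,c_{k-1}$ are all equivalent, and so are $d_1,\dots,d_{k-1}$; all side edges are contracted.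

(ii) Adding (2) along both chains from $Z$ to $R$, where side edges contribute $0$, gives
$$b_g(Z,c_1)\,\nu_{E_1}+b_g(e)\,\nu_{E_k}=u_R-u_Z=b_g(e')\,\nu_{E_k}+b_g(x_2,R)\,\nu_{E_1}.$$
As $\nu_{E_1},\nu_{E_k}$ are linearly independent, $b_g(e)=b_g(e')$. $\square$

**Lemma 5.** For each edge $e=(x\lessdot y)$ there are $j\in J$ and a sequence of push-downs from $e$ to $(j_*,j)$. Consequently $\operatorname{con}(e)=\gamma_j$, and $e$ has the same hyperplane as $(j_*,j)$.

*Proof.* If $y\in J$, then $x=y_*$ and no push-down is needed. Otherwise $y$ has a second lower cover, and we push $e$ down. The upper end strictly decreases, so this stops. Each push-down keeps $\operatorname{con}$ (Lemma 4(i)) and the hyperplane. $\square$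

## 7. Bends at join-irreducibles as coordinates

**Proposition 6.** The map $\Phi:\mathcal L\to V\oplus\mathbb R^J$, $g\mapsto\big(u_B,(b_g(j_*,j))_{j\in J}\big)$, is a linear isomorphism.

*Proof.* $\Phi$ is linear. Fix a target $(u,(t_j))$. We build $(u_R)$ along a linear extension of $L$ and show that each step has exactly one solution. Put $u_B=u$, and let $R\ne B$. The neighbours of $R$ treated earlier are exactly its lower covers, and there is at least one.

**Step 1.** This step treats a region with one lower cover. Then $R=j\in J$, and $u_R=u_{j_*}+t_j\nu_H$ is forced, with $H$ the hyperplane of $(j_*,j)$.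

**Step 2.** This step treats pairs of lower covers. Let $R$ have lower covers $x_1,\dots,x_r$, $r\ge2$, across facets $F_i\subset H_i$, and write $\nu_i=\nu_{H_i}$. We need a unique $u_R$ with $u_R-u_{x_i}\in\mathbb R\nu_i$ for all $i$. For $i\ne l$ apply Lemma 3 to $x_i,x_l$. All regions of the polygon other than $R$ are $<R$, hence treated. Walking from $x_l$ down to the bottom of the polygon and up to $x_i$, we get
$$u_{x_i}-u_{x_l}\in\operatorname{span}\{\nu_H:H\in\mathcal A_G\}=G^\perp=\operatorname{span}(\nu_i,\nu_l),$$
the last equality because $\dim G^\perp=2$ and $\nu_i,\nu_l\in G^\perp$ are independent. Write $u_{x_i}-u_{x_l}=\alpha\nu_i+\beta\nu_l$. Then $u_{x_i}-\alpha\nu_i=u_{x_l}+\beta\nu_l$ is the unique point of $(u_{x_i}+\mathbb R\nu_i)\cap(u_{x_l}+\mathbb R\nu_l)$. Call it $u^{il}=u^{li}$. This settles $r=2$, and it gives uniqueness of $u_R$ in general.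

**Step 3.** This step shows that the points $u^{il}$ agree when $r\ge3$. For distinct $i,l,q$,
$$u^{il}-u^{iq}\in\mathbb R\nu_i,\qquad u^{iq}-u^{lq}\in\mathbb R\nu_q,\qquad u^{lq}-u^{il}\in\mathbb R\nu_l,$$
and these vectors sum to $0$. If $\nu_i,\nu_l,\nu_q$ are independent, all three vanish and $u^{il}=u^{iq}=u^{lq}$. Suppose instead that there is a nontrivial linear relation. Its coefficients cannot all be $\ge0$ or all $\le0$, because $\langle\nu_i,\cdot\rangle,\langle\nu_l,\cdot\rangle,\langle\nu_q,\cdot\rangle$ are all positive on $\operatorname{int}R$ (the $F$'s are lower facets). So both signs occur, and one of them occurs exactly once; isolating that vector, and renaming, $\nu_q=\alpha\nu_i+\beta\nu_l$ with $\alpha,\beta\ge0$. As no two of the vectors are parallel, $\alpha,\beta>0$. On $F_q\subset R$ we have $\langle\nu_q,\cdot\rangle=0$ and $\langle\nu_i,\cdot\rangle,\langle\nu_l,\cdot\rangle\ge0$, so both of the latter vanish there and $F_q\subset H_i\cap H_l$. This contradicts $\dim F_q=n-1$.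

So any two points $u^{il},u^{iq}$ with a common index agree, hence all agree ($u^{il}=u^{ip}=u^{pq}$ for disjoint pairs). The common value is $u_R$.

**Step 4.** This step glues. Every adjacent pair of regions is an edge and was treated, so by Section 3 the family $(u_R)$ defines a function $g\in\mathcal L$ with $\Phi(g)=(u,(t_j))$, and it is the only one. $\square$

**Proposition 7.** For every congruence $\theta$,
$$\mathcal L_\theta=\{g\in\mathcal L:\ b_g(j_*,j)=0\ \text{ for all } j\in J\setminus J_\theta\}.$$
In particular $\dim\mathcal L_\theta=n+|J_\theta|$.

*Proof.* If $j\in J\setminus J_\theta$, then $\theta$ contracts $(j_*,j)$; this gives "$\subseteq$". Let $g$ be in the right-hand side. By induction on $|S(y)|$ we show $b_g(e)=0$ for each edge $e=(x\lessdot y)$ contracted by $\theta$. If $y\in J$, then $e=(y_*,y)$, $y\notin J_\theta$, and this is the hypothesis. Otherwise push $e$ down to $e'$. By Lemma 4(i) the edge $e'$ and the side edges $s$ satisfy $\operatorname{con}(e'),\operatorname{con}(s)\le\operatorname{con}(e)\le\theta$, so they are contracted; their upper ends are $<y$, so $g$ has bend $0$ at them by induction. By Lemma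 4(ii), $b_g(e)=b_g(e')=0$. The dimension follows from Proposition 6. $\square$

For $j\in J$ let $g_j\in\mathcal L$ be the function with $u_B=0$ and $b_{g_j}(i_*,i)=\delta_{ij}$ for $i\in J$. If $\varphi$ is a congruence with $\gamma_j\not\le\varphi$, then $j\in J_\varphi$, so $g_j$ has bend $0$ at all $(i_*,i)$ with $i\notin J_\varphi$. Hence Proposition 7 gives
$$g_j\in\mathcal L_\varphi\quad\text{for every congruence }\varphi\not\ge\gamma_j.\tag{8}$$
In the hexagon, (6) shows that $g_{c_2}$ has bend $1$ at $(c_1,c_2)$ and at $(d_2,R)$, bend $-1$ at $(c_2,R)$, and bend $0$ elsewhere.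

## 8. Unitriangularity and the proof of Theorem A

Let $L$ be congruence uniform. By Lemma 2 it is semidistributive, so Sections 6 and 7 apply. Congruence uniformity now enters a second time: the $\gamma_j$ are pairwise distinct, so in Lemma 5 the element $j$ is determined by $\operatorname{con}(e)=\gamma_j$. Write $j=j(e)$. By the last part of Lemma 5,
$$\text{all edges } e \text{ with }\operatorname{con}(e)=\gamma_j\text{ lie in one hyperplane } H_j,\tag{9}$$
the hyperplane of $(j_*,j)$.

**Lemma 8.** Let $e$ be an edge with $\operatorname{con}(e)=\gamma_i$. Then $b_{g_j}(e)=0$ unless $\gamma_j\le\gamma_i$, and $b_{g_i}(e)=1$.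

*Proof.* **Step 1.** We show that contributions from outside the forcing order vanish. If $\gamma_j\not\le\gamma_i$, then (8) with $\varphi=\gamma_i$ gives $g_j\in\mathcal L_{\gamma_i}$. As $\gamma_i$ contracts $e$, $b_{g_j}(e)=0$.

**Step 2.** We carry the value of $b_{g_i}$ along push-downs. Consider a push-down $e\to e'$ and let $s$ be a side edge. By Lemma 4(i), $\operatorname{con}(s)\le\gamma_i$. Equality is impossible: by (9), $s$ would lie in $H_i$, which is the hyperplane of $e$, but side edges have hyperplanes different from that of $e$. So $\operatorname{con}(s)<\gamma_i$, hence $\gamma_i\not\le\operatorname{con}(s)$, and (8) with $\varphi=\operatorname{con}(s)$ gives $b_{g_i}(s)=0$. By Lemma 4, $b_{g_i}(e)=b_{g_i}(e')$ and $\operatorname{con}(e')=\gamma_i$. Iterating as in Lemma 5 we end at $(j_*,j)$ with $\gamma_j=\gamma_i$, that is $j=i$. So $b_{g_i}(e)=b_{g_i}(i_*,i)=1$. $\square$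

*Proof of Theorem A.* If $J=\emptyset$, then $L$ has one element, $\mathcal F_\theta=\{V\}$, and a point is the required polytope. Otherwise let $N=|J|$ and $M=\max_{j,e}|b_{g_j}(e)|$. Let $r:J\to\{1,\dots,N\}$ be a bijection with $\gamma_j<\gamma_i\Rightarrow r(j)<r(i)$; it exists because the $\gamma_j$ are distinct. Put
$$t_j=(1+MN)^{r(j)},\qquad h=\sum_{j\in J_\theta}t_j\,g_j .$$

**Step 1.** We check that $h\in\mathcal L_\theta$. For $j\in J_\theta$ we have $\gamma_j\not\le\theta$, so $g_j\in\mathcal L_\theta$ by (8).

**Step 2.** We check that surviving edges have positive bend. Let $e$ be an edge not contracted by $\theta$. By Lemma 5, $\operatorname{con}(e)=\gamma_i$ for $i=j(e)$, and $\gamma_i\not\le\theta$, so $i\in J_\theta$. Lemma 8 gives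
$$b_h(e)=t_i+\sum_{j\in J_\theta,\ \gamma_j<\gamma_i}t_j\,b_{g_j}(e)\ \ge\ t_i-MN(1+MN)^{r(i)-1}=(1+MN)^{r(i)-1}>0,$$
since each $j$ in the sum has $r(j)\le r(i)-1$.

By Proposition 1, $\mathcal F_\theta$ is the normal fan of the polytope $\operatorname{conv}\{u_R\}$ of $h$. $\blacksquare$

## 9. Semidistributive posets of regions

Sections 6 and 7, after Lemma 2, used only semidistributivity. So part of the argument survives without congruence uniformity. The *type cone* of $\mathcal F_\theta$ is the set of polytopes with normal fan $\mathcal F_\theta$, viewed through their support functions; translating a polytope adds a linear function to its support function.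

**Theorem B.** Let $L=\mathrm{PR}(\mathcal A,B)$ be a semidistributive lattice and $\theta$ a congruence.

1. The space of continuous functions that are linear on each maximal cone of $\mathcal F_\theta$ has dimension exactly $n+|J_\theta|$. So whenever $\mathcal F_\theta$ is polytopal (that is, the normal fan of a polytope), its type cone modulo translations has dimension exactly $|J_\theta|$.
2. $\mathcal F_\theta$ is polytopal iff there is $t\in\mathbb R^{J_\theta}$ with $\sum_{j\in J_\theta}t_j\,b_{g_j}(e)>0$ for all edges $e$ not contracted by $\theta$.
3. If the congruences $\theta\vee\gamma_j$ $(j\in J_\theta)$ are pairwise distinct, then $\mathcal F_\theta$ is polytopal. In particular this holds if only the quotient $L/\theta$ is congruence uniform.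

*Proof.* **Step 1.** We characterize support functions by bends: *$h$ is the support function of a polytope with normal fan $\mathcal F_\theta$ iff $h\in\mathcal L_\theta$ and $b_h(e)>0$ for all edges not contracted by $\theta$.* "If" is Proposition 1. For "only if", let $h$ be the support function of $Q$ with normal fan $\mathcal F_\theta$. On the normal cone of a vertex $v$ we have $h=\langle v,\cdot\rangle$, and the vertex cones are the class cones, so $h\in\mathcal L_\theta$ and $u_R=v$ for each $R$ in the class of $v$. Let $e=(R\lessdot R')$ be an edge with hyperplane $H$ that is not contracted. Then $R,R'$ lie in different classes, hence in the normal cones of distinct vertices $v\ne v'$, and $b_h(e)\nu_H=v'-v\neq0$. For $q\in\operatorname{int}R'$ we have $\langle v',q\rangle\ge\langle v,q\rangle$, so $b_h(e)\langle\nu_H,q\rangle\ge0$ with $\langle\nu_H,q\rangle>0$. So $b_h(e)>0$.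

**Step 2.** We prove (1). The space in question is $\mathcal L_\theta$ (Section 3), of dimension $n+|J_\theta|$ by Proposition 7. By Step 1 the type cone is cut out of $\mathcal L_\theta$ by finitely many strict linear inequalities, so if nonempty it is open in $\mathcal L_\theta$. Modulo the $n$-dimensional space of linear functions its dimension is $|J_\theta|$.

**Step 3.** We prove (2). If $t$ exists, $h=\sum_{j\in J_\theta}t_jg_j$ lies in $\mathcal L_\theta$ by (8), and Proposition 1 applies. Conversely let $h$ be the support function of a polytope with normal fan $\mathcal F_\theta$. By Step 1, $h\in\mathcal L_\theta$ has positive bends at surviving edges. By Propositions 6 and 7, $h$ is a linear function plus $\sum_{j\in J_\theta}t_jg_j$ with $t_j=b_h(j_*,j)$, and the linear function has bends $0$.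

**Step 4.** For (3), we first show how the hypothesis replaces (9). Let $H_i$ be the hyperplane of $(i_*,i)$. *If $e$ is not contracted by $\theta$, $i\in J_\theta$ and $\theta\vee\operatorname{con}(e)=\theta\vee\gamma_i$, then $\operatorname{con}(e)=\gamma_i$, $e$ lies in $H_i$, and push-downs as in Lemma 5 lead from $e$ to $(i_*,i)$.* Indeed, Lemma 5 gives $j\in J$ with $\operatorname{con}(e)=\gamma_j$, and $j\in J_\theta$ since $e$ is not contracted. Then $\theta\vee\gamma_j=\theta\vee\gamma_i$, so $j=i$ by hypothesis. Also, for every $e$ not contracted, such an $i$ exists (the $j$ of Lemma 5), and it is unique.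

**Step 5.** We prove the analogue of Lemma 8. Let $e$ be not contracted by $\theta$, with $\operatorname{con}(e)=\gamma_i$, $i\in J_\theta$, and let $j\in J_\theta$. If $\gamma_j\not\le\theta\vee\gamma_i$, then (8) with $\varphi=\theta\vee\gamma_i$ gives $b_{g_j}(e)=0$, as $\varphi$ contracts $e$. Next we show $b_{g_i}(e)=1$. Consider a push-down $e\to e'$ and a side edge $s$; put $\varphi=\theta\vee\operatorname{con}(s)\le\theta\vee\gamma_i$. Suppose $\gamma_i\le\varphi$. Then $\varphi=\theta\vee\gamma_i\ne\theta$, so $s$ is not contracted by $\theta$, and Step 4 puts $s$ in $H_i$, the hyperplane of $e$. This contradicts that side edges have hyperplanes different from that of $e$. So $\gamma_i\not\le\varphi$, and (8) gives $g_i\in\mathcal L_\varphi$, hence $b_{g_i}(s)=0$. By Lemma 4, $b_{g_i}(e)=b_{g_i}(e')$ and $\operatorname{con}(e')=\gamma_i$, so $e'$ is again not contracted. Iterating, we reach $(i_*,i)$ by Step 4, and $b_{g_i}(e)=b_{g_i}(i_*,i)=1$.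

**Step 6.** We choose weights. By hypothesis, $j\preceq i:\Leftrightarrow\theta\vee\gamma_j\le\theta\vee\gamma_i$ is a partial order on $J_\theta$, and $j\preceq i$ iff $\gamma_j\le\theta\vee\gamma_i$. If $J_\theta=\emptyset$, every edge is contracted by Lemma 5, and $h=0$ satisfies Proposition 1. Otherwise let $N=|J_\theta|$, let $M$ be the maximum of $|b_{g_j}(e)|$ over $j\in J_\theta$ and all edges, let $r:J_\theta\to\{1,\dots,N\}$ be a linear extension of $\preceq$, and $t_j=(1+MN)^{r(j)}$, $h=\sum_{j\in J_\theta}t_jg_j\in\mathcal L_\theta$. For $e$ not contracted with $\operatorname{con}(e)=\gamma_i$, $i\in J_\theta$, Step 5 gives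
$$b_h(e)=t_i+\sum_{j\prec i}t_j\,b_{g_j}(e)\ge t_i-MN(1+MN)^{r(i)-1}>0,$$
and Proposition 1 applies.

**Step 7.** We derive the hypothesis of (3) when $L/\theta$ is congruence uniform. Write $[x]$ for the class of $x$. Let $j\in J_\theta$. A class strictly below $[j]$ has the form $[z]=[z\wedge j]$, where $z\wedge j\neq j$; so $z\wedge j\le j_*$ and $[z]\le[j_*]$. Also $[j_*]\ne[j]$ as $j\in J_\theta$. Hence $[j]$ is join-irreducible in $L/\theta$, with lower cover $[j_*]$. If $j\equiv_\theta j'$ with $j,j'\in J_\theta$, then $j\wedge j'\equiv_\theta j$. If $j\wedge j'\ne j$, then $j\wedge j'\le j_*<j$, and convexity gives $j_*\equiv_\theta j$, a contradiction. So $j\wedge j'=j$, and symmetrically $j\wedge j'=j'$; thus $j=j'$. Finally, under the isomorphism $\operatorname{Con}(L/\theta)\cong[\theta,\nabla]$, where $\nabla$ identifies all elements, $\operatorname{con}([j_*],[j])$ corresponds to the smallest congruence above $\theta$ that identifies $j_*$ and $j$, which is $\theta\vee\gamma_j$. If $\theta\vee\gamma_j=\theta\vee\gamma_{j'}$, congruence uniformity of $L/\theta$ gives $[j]=[j']$, hence $j=j'$. $\square$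

## 10. Minkowski summands in the congruence uniform case

In Example 1 the cube for $\theta$ is a Minkowski sum of segments $[0,\nu_i]$, one for each surviving direction, and the segments do not depend on $\theta$. The last theorem gives such building blocks ("shard polytopes") for every congruence uniform $L$.

**Theorem C.** Let $L=\mathrm{PR}(\mathcal A,B)$ be a congruence uniform lattice. There are polytopes $P_j$ $(j\in J)$ whose support functions have positive bend at edges $e$ with $\operatorname{con}(e)\ge\gamma_j$ and zero bend at all other edges. For every congruence $\theta$: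

(a) every Minkowski sum $\sum_{j\in J_\theta}s_jP_j$ with all $s_j>0$ has normal fan $\mathcal F_\theta$;

(b) the support functions of the $P_j$, $j\in J_\theta$, together with the linear functions (a basis of $V^*$), form a basis of $\mathcal L_\theta$. So every polytope whose normal fan is coarsened from (i.e. refined by) $\mathcal F_\theta$ is, up to translation, a unique signed Minkowski combination of these $P_j$.

*Proof.* **Step 1.** We construct $P_j$ from the largest congruence that keeps $(j_*,j)$. The lattice $\operatorname{Con}(L)$ is distributive (Funayama–Nakayama), and $\gamma_j$ is join-irreducible in it. So $\gamma_j$ is join-prime: if $\gamma_j\le\varphi\vee\psi$, then $\gamma_j=(\gamma_j\wedge\varphi)\vee(\gamma_j\wedge\psi)$, so $\gamma_j\le\varphi$ or $\gamma_j\le\psi$. Hence the join $\kappa_j$ of all congruences that are not $\ge\gamma_j$ is itself not $\ge\gamma_j$; it is the largest such congruence. An edge $e$ is contracted by $\kappa_j$ iff $\operatorname{con}(e)\le\kappa_j$ iff $\operatorname{con}(e)\not\ge\gamma_j$. Let $P_j$ be the polytope constructed in Section 8 for $\theta=\kappa_j$, and $h_j$ its support function.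 Then $h_j\in\mathcal L_{\kappa_j}$ has positive bends exactly at the edges not contracted by $\kappa_j$, that is, those with $\operatorname{con}(e)\ge\gamma_j$, and bend $0$ at the others.

**Step 2.** We prove (a). The support function of the sum is $h=\sum_{j\in J_\theta}s_jh_j$. Its bends are $\ge0$, and $b_h(e)>0$ iff $\operatorname{con}(e)\ge\gamma_j$ for some $j\in J_\theta$. If $e$ is not contracted by $\theta$, then $j=j(e)$ has $\gamma_j=\operatorname{con}(e)\not\le\theta$, so $j\in J_\theta$ and $b_h(e)>0$. If $e$ is contracted by $\theta$ and $\operatorname{con}(e)\ge\gamma_j$, then $\gamma_j\le\theta$, so $j\notin J_\theta$; hence $b_h(e)=0$. So $h\in\mathcal L_\theta$ satisfies the hypothesis of Proposition 1, and $\mathcal F_\theta$ is the normal fan of the polytope with support function $h$, which is $\sum_{j\in J_\theta}s_jP_j$.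

**Step 3.** We prove (b). For $j\in J_\theta$ we have $\theta\not\ge\gamma_j$, so $\theta\le\kappa_j$ and $h_j\in\mathcal L_{\kappa_j}\subseteq\mathcal L_\theta$. The matrix $\big(b_{h_j}(i_*,i)\big)_{i,j\in J_\theta}$ has positive entries where $\gamma_j\le\gamma_i$ and zeros elsewhere. As the $\gamma_j$ are distinct, ordering $J_\theta$ by a linear extension makes it triangular with positive diagonal, hence invertible. If $\ell+\sum_{j\in J_\theta}s_jh_j=0$ with $\ell$ linear, taking bends at $(i_*,i)$ gives $s=0$, and then $\ell=0$. So the $h_j$ and a basis of the linear functions are $n+|J_\theta|$ independent elements of $\mathcal L_\theta$, which has this dimension by Proposition 7; they form a basis.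

If the normal fan of $Q$ is refined by $\mathcal F_\theta$, then $h_Q$ is linear on each maximal cone of $\mathcal F_\theta$, so $h_Q\in\mathcal L_\theta$ and $h_Q=\langle v,\cdot\rangle+\sum_{j\in J_\theta}s_jh_j$ with unique $v$ and $s_j\in\mathbb R$. In terms of polytopes,
$$Q+\sum_{s_j<0}|s_j|\,P_j=v+\sum_{s_j>0}s_j\,P_j.\qquad\square$$

**Corollary.** Every lattice quotient of the weak order of a finite Coxeter group has a polytopal quotient fan.

*Proof.* The weak order is the poset of regions of the Coxeter arrangement, and these weak orders are congruence uniform (Caspard, Le Conte de Poly-Barbut, Morvan, *Cayley lattices of finite Coxeter groups are bounded*, Adv. Appl. Math. 33 (2004)). Apply Theorem A. $\square$
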